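# Counting the Spanning Trees of the Hypercube by a Bijection

## The four spanning trees of a square

Take the square with vertices $\emptyset, 1, 2, 12$, where we write $12$ for the set $\{1,2\}$, and with two vertices adjacent when one set is obtained from the other by inserting or deleting one element. The inserted or deleted element is the *direction* of the edge. The edges are $\{\emptyset,1\}$ and $\{2,12\}$, of direction $1$, and $\{\emptyset,2\}$ and $\{1,12\}$, of direction $2$. A spanning tree has three edges, so it omits exactly one edge, and omitting any one edge of a 4-cycle leaves a tree. There are four trees. To name a tree we name the omitted edge: first its direction, an element of $\{1,2\}$, then which of the two parallel edges of that direction it is, a sign. So $4=2\cdot 2$, and the four trees are the four "signed elements" of $\{1,2\}$.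

Now go up in dimension. Let $Q_n$ be the $n$-dimensional hypercube graph: its vertex set is $\{0,1\}^n$, and two vertices are adjacent when they differ in exactly one coordinate. We identify a vertex with a subset of $[n]=\{1,\dots,n\}$. Let $\tau(G)$ be the number of spanning trees of a graph $G$. It is known that the Laplacian matrix of $Q_n$ has eigenvalues $0,2,4,\dots,2n$ with multiplicities $\binom n0,\binom n1,\dots,\binom nn$, and the matrix-tree theorem then gives, for every $n\ge1$,
$$\tau(Q_n)=\prod_{k=2}^{n}(2k)^{\binom nk}. \tag{1}$$
For $n=1$ the product is empty: one edge, one tree. For $n=2$ it is $4$. For $n=3$ it is $4^3\cdot 6=384$. The right side of (1) has one factor $2|S|$ for each $S\subseteq[n]$ with $|S|\ge2$, and $2|S|$ counts the signed elements of $S$. So the formula looks as though a spanning tree of $Q_n$ were the same thing as an independent choice, for each such $S$, of an element of $S$ and a sign.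

The slides "Spanning Trees of Simplicial Complexes" (http://www.math.ku.edu/~jmartin/talks/RMMC.pdf) pose the corresponding problem: find a bijective proof of (1). Precisely, for every $n\ge1$, by one construction uniform in $n$, give a bijection between the spanning trees of $Q_n$ and a family of objects whose cardinality is evidently the right side of (1). The map and its inverse must be defined from the structure of the trees and the objects, not by listing both sets and matching ranks. Bijectivity must be proved without prior knowledge of $\tau(Q_n)$: no eigenvalues, no matrix-tree theorem, no other enumeration. The formula has to come out of the bijection.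

Write $[0,m)=\{0,1,\dots,m-1\}$, and let $\mathcal G_n$ be the set of functions $g$ that assign to each $S\subseteq[n]$ with $|S|\ge2$ an integer $g(S)\in[0,2|S|)$. Writing $g(S)=2j+\epsilon$ with $\epsilon\in\{0,1\}$, we may read $g(S)$ as the $(j+1)$-st element of $S$ together with the sign $(-1)^\epsilon$. Evidently $|\mathcal G_n|=\prod_{k=2}^n(2k)^{\binom nk}$.

**Theorem 1.** For every $n\ge1$, the map $\Phi:\ T\mapsto c\mapsto b\mapsto\beta\mapsto g$ defined by steps (A), (B), (C), (D) below is a bijection from the spanning trees of $Q_n$ onto $\mathcal G_n$. Consequently $\tau(Q_n)=\prod_{k=2}^n(2k)^{\binom nk}$.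

The square suggests a first attempt. For $Q_3$, assign to $S=\{i,j\}$ the face $\{\emptyset,i,j,ij\}$ and let $g(S)$ record the edge of that face which the tree omits. This stops working at once, because a tree may omit several edges of a face, even all of them. Consider the tree $T_0$ in $Q_3$ with the four edges of direction $3$ and the three edges $\{3,13\}$, $\{3,23\}$, $\{13,123\}$. It has $7$ edges and is connected (the upper face is joined by a path, and each lower vertex hangs from an upper one), so it is a spanning tree. It contains no edge of the face $\{\emptyset,1,2,12\}$. The digits of a tree cannot be read off one face at a time, and we shall have to let distant parts of the tree interact. We keep $T_0$ as a running example.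

## Chip configurations and the graph Laplacian

We first encode trees by integer vectors. For this part $G=(V,E)$ is any finite connected multigraph without loops, with a chosen root $r\in V$; parallel edges are allowed, and will be needed in the last sections.

**Definition (Laplacian, degree, equivalence).** For $x\in\mathbb Z^V$ let
$$(Lx)(v)=\sum_{e=vu}\bigl(x(v)-x(u)\bigr),$$
the sum running over the edges $e$ at $v$. The *degree* of $c\in\mathbb Z^V$ is $\sum_v c(v)$, and $\mathbb Z^V_0$ is the lattice of vectors of degree $0$, called configurations. We write $c\sim c'$ if $c-c'\in L\mathbb Z^V$.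

Each edge contributes opposite terms at its two ends, so $Lx$ has degree $0$, and equivalence preserves degree. The matrix of $L$ is symmetric. If $Lx=0$, then $x$ is constant: at a vertex $v$ where $x$ is maximal, $(Lx)(v)$ is a sum of nonnegative terms equal to $0$, so all neighbors of $v$ are again maximal, and $G$ is connected.

Think of $c(v)$ as a number of chips, with debt allowed. For a set $A$ of vertices with indicator function $1_A$, replacing $c$ by $c-L1_A$ sends one chip along each edge from $A$ to $V\setminus A$. On the square, in the order $(\emptyset,1,2,12)$, we have $L1_{\{1\}}=(-1,2,0,-1)$, so $(-1,2,0,-1)\sim 0$.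

**Definition (reduced).** For $A\subseteq V\setminus\{r\}$ and $v\in A$ let $\mathrm{out}_A(v)$ be the number of edges from $v$ to $V\setminus A$. A configuration $c\in\mathbb Z_0^V$ is *reduced* if $c(v)\ge0$ for all $v\ne r$, and every nonempty $A\subseteq V\setminus\{r\}$ contains a vertex $v$ with $c(v)<\mathrm{out}_A(v)$.

In words: no set avoiding the root can send its chips out without some vertex of the set going into debt.

Let us find all reduced configurations on the square with $r=\emptyset$. The sets $A=\{v\}$ say $c(v)\le1$ for $v\in\{1,2,12\}$. For $A=\{1,12\}$ both vertices have one outgoing edge, so one of $c(1),c(12)$ is $0$. Likewise $A=\{2,12\}$ forces one of $c(2),c(12)$ to be $0$. For $A=\{1,2,12\}$ the values of $\mathrm{out}_A$ at $1,2,12$ are $1,1,0$, so one of $c(1),c(2)$ is $0$. The set $\{1,2\}$ has $\mathrm{out}_A=2$ at both vertices and gives nothing new. Hence at most one of $c(1),c(2),c(12)$ equals $1$ and the others are $0$. There are four reduced configurations, just as there are four trees.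

## One reduced configuration in each class

**Lemma 1.** Every $c\in\mathbb Z_0^V$ is equivalent to exactly one reduced configuration.

**Step 1: uniqueness.** The purpose is to show that two equivalent reduced configurations $c$ and $c'=c-Lx$ coincide. Let $A$ be the set of vertices where $x$ is maximal, and suppose $r\notin A$. For $v\in A$, each edge to a vertex of $A$ contributes $0$ to $(Lx)(v)$, and each edge to a vertex $u\notin A$ contributes $x(v)-x(u)\ge1$, since $x$ has integer values. So $(Lx)(v)\ge\mathrm{out}_A(v)$, and
$$c(v)=c'(v)+(Lx)(v)\ge\mathrm{out}_A(v)\qquad\text{for all }v\in A,$$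
because $c'(v)\ge0$ for $v\neq r$. This contradicts that $c$ is reduced. Hence $r\in A$, that is, $x(r)=\max x$. Exchanging $c$ and $c'$ replaces $x$ by $-x$, so also $x(r)=\min x$. Thus $x$ is constant, $Lx=0$ and $c=c'$.

**Step 2: a weight that makes the process stop.** For existence we want to send chips toward the root until we are stuck, and we need a quantity that drops each time. If $|V|=1$ then $c=0$ is reduced, so let $|V|\ge2$. Let $d(v)$ be the distance from $v$ to $r$, $M=\max d$, $\Delta$ the maximum degree of a vertex, and
$$y(v)=\sum_{j=1}^{d(v)}(\Delta+1)^{M-j}.$$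
Then $y\ge0$ and $y(r)=0$. We claim $(Ly)(v)\ge1$ for $v\ne r$. Let $d=d(v)\ge1$. An edge from $v$ to distance $d-1$ contributes $(\Delta+1)^{M-d}$, and there is at least one. An edge to distance $d$ contributes $0$. An edge to distance $d+1$ contributes $-(\Delta+1)^{M-d-1}$; there are at most $\Delta$ of these, and none if $d=M$. So if $d<M$,
$$(Ly)(v)\ge(\Delta+1)^{M-d}-\Delta(\Delta+1)^{M-d-1}=(\Delta+1)^{M-d-1}\ge1,$$
and if $d=M$ then $(Ly)(v)\ge(\Delta+1)^0=1$.

**Step 3: existence.** First we remove debts off the root: replace $c$ by $c+N\,Ly$ with the least $N\ge0$ that makes it nonnegative off $r$; such an $N$ exists by Step 2. Now, while the configuration is not reduced, pick a nonempty $A\subseteq V\setminus\{r\}$ with $c(v)\ge\mathrm{out}_A(v)$ for all $v\in A$, and replace $c$ by $c-L1_A$. On $A$ we have $(L1_A)(v)=\mathrm{out}_A(v)$, so the new value $c(v)-\mathrm{out}_A(v)$ is $\ge0$. Outside $A$ we have $(L1_A)(v)\le0$, so no value decreases. Hence nonnegativity off $r$ persists. The integer $\sum_v y(v)c(v)$ is therefore always $\ge0$ (recall $y(r)=0$), and by symmetry of $L$ each move decreases it by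
$$\sum_v y(v)(L1_A)(v)=\sum_{v\in A}(Ly)(v)\ge1 .$$
So the process stops, and it can stop only at a reduced configuration, equivalent to the original one. $\square$

## Burning turns reduced configurations into trees

The next lemma matches trees with reduced configurations by Dhar's burning algorithm. The picture: fire starts at the root, and a vertex with $c(v)$ chips holds out as long as at most $c(v)$ of its edges lead to burnt vertices.

**Lemma 2.** For each vertex fix a total order on its incident edges. For a spanning tree $T$ let $\ell(v)$ be the depth of $v$ in $T$, measured from $r$. For $v\ne r$ let $h(v)$ be the number of edges of $G$ from $v$ to vertices of depth $<\ell(v)-1$, and let $\mathrm{rk}(v)\in\{0,1,\dots\}$ be the rank of the parent edge of $v$ among the edges of $G$ from $v$ to vertices of depth $\ell(v)-1$. Put $c_T(v)=h(v)+\mathrm{rk}(v)$ for $v\ne r$ and $c_T(r)=-\sum_{v\ne r}c_T(v)$. Then $T\mapsto c_T$ is a bijection from the spanning trees of $G$ onto the reduced configurations.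

For $c\in\mathbb Z_0^V$ nonnegative off $r$ define $B_0=\{r\}$ and
$$B_{k+1}=B_k\cup\{v\notin B_k:\ \text{the number of edges from }v\text{ to }B_k\text{ exceeds }c(v)\}.$$
The *burning time* of $v$ is the least $k$ with $v\in B_k$, if there is one.

**Step 1: $c$ is reduced if and only if every vertex burns.** This makes the definition of "reduced" checkable. Suppose $c$ is reduced and $B_k\ne V$. Then $A=V\setminus B_k$ is nonempty and avoids $r$, so it contains $v$ with $c(v)<\mathrm{out}_A(v)$, and $\mathrm{out}_A(v)$ is the number of edges from $v$ to $B_k$. So $v\in B_{k+1}$, the burnt set grows, and eventually everything burns. Conversely, suppose every vertex burns and let $\emptyset\ne A\subseteq V\setminus\{r\}$. Let $v\in A$ have the least burning time $k$ in $A$; then $k\ge1$ and $B_{k-1}\cap A=\emptyset$. Hence $\mathrm{out}_A(v)$ is at least the number of edges from $v$ to $B_{k-1}$, which exceeds $c(v)$.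

The same argument finds the sets needed in Step 3 of Lemma 1: if burning stops with unburnt set $A\ne\emptyset$, then each $v\in A$ has $\mathrm{out}_A(v)\le c(v)$.

**Step 2: from a reduced configuration to a tree.** Let $c$ be reduced, with burning times $\ell(v)$. For $\ell(v)=k\ge1$ let $h(v)$ be the number of edges from $v$ to vertices with $\ell<k-1$, and $s(v)$ the number of edges to vertices with $\ell=k-1$. Since $v\in B_k\setminus B_{k-1}$, the number $h(v)+s(v)$ of edges to $B_{k-1}$ exceeds $c(v)$. If $k\ge2$, then $v$ did not burn at time $k-1$, so the number $h(v)$ of edges to $B_{k-2}$ is at most $c(v)$; if $k=1$, then $h(v)=0\le c(v)$. In all cases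
$$h(v)\le c(v)<h(v)+s(v).$$
So there is an edge of rank $c(v)-h(v)$ among the $s(v)$ edges from $v$ to layer $k-1$; make it the parent edge of $v$. Each parent lies in the previous layer, so following parents leads to $r$, and these edges form a spanning tree $T_c$ whose depths are the burning times. Its $h$ is the $h$ just used, its rank function is $c(v)-h(v)$, so $c_{T_c}(v)=c(v)$ for $v\ne r$, and also at $r$ because both degrees are $0$. Hence $c_{T_c}=c$.

**Step 3: from a tree to a reduced configuration.** It remains to see that $c=c_T$ is reduced and that Step 2 returns $T$. Let $s(v)$ be the number of edges from $v$ to depth $\ell(v)-1$. We show $B_k=\{v:\ell(v)\le k\}$ by induction; it holds for $k=0$. Assume it for $k$. If $\ell(v)=k+1$, the number of edges from $v$ to $B_k$ is $h(v)+s(v)>h(v)+\mathrm{rk}(v)=c(v)$, so $v$ burns. If $\ell(v)\ge k+2$, every edge from $v$ to $B_k$ leads to depth $\le\ell(v)-2$, so there are at most $h(v)\le c(v)$ of them, and $v$ does not burn. This gives $B_{k+1}$. So everything burns, $c_T$ is reduced by Step 1, burning times equal depths, and Step 2 selects the edge of rank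 $c(v)-h(v)=\mathrm{rk}(v)$, the parent edge of $v$ in $T$. Thus $T_{c_T}=T$. $\square$

From here until the last two sections, $G=Q_n$ and $r=\emptyset$, and the neighbors of each vertex are ordered by the direction $1<\dots<n$ of the edge. Then we have the first step of $\Phi$.

**Step (A): tree to chips.** Send $T$ to $c=c_T$.

On the square, the tree missing $\{1,12\}$ makes $12$ a child of $2$. The vertex $12$ has two neighbors of depth $1$, namely $2$ (direction $1$, rank $0$) and $1$ (direction $2$, rank $1$), so $c(12)=0$ and $c=0$. The tree missing $\{2,12\}$ has $c(12)=1$ and $c=(-1,0,0,1)$. The tree missing $\{\emptyset,1\}$ is the path $\emptyset,2,12,1$. The vertex $1$ has depth $3$ and a neighbor $\emptyset$ of depth $0<2$, so $c(1)=1$, the values at $2$ and $12$ are $0$, and $c=(-1,1,0,0)$. By symmetry the tree missing $\{\emptyset,2\}$ gives $(-1,0,1,0)$. These are the four reduced configurations found above.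

For the running example $T_0$ in $Q_3$ the depths are
$$\ell(\emptyset)=0,\quad \ell(3)=1,\quad \ell(13)=\ell(23)=2,\quad \ell(123)=\ell(1)=\ell(2)=3,\quad \ell(12)=4 .$$
The vertices $3,13,23$ each have one neighbor in the previous layer and none earlier, so $c=0$ there. The parent $13$ of $123$ (direction $2$) has rank $1$ after $23$ (direction $1$), so $c(123)=1$. The vertices $1$ and $2$ have the early neighbor $\emptyset$ and one neighbor of depth $2$, so $c(1)=c(2)=1$. The vertex $12$ has all three neighbors $2,1,123$ at depth $3$, and its parent $123$ has rank $2$, so $c(12)=2$. Finally $c(\emptyset)=-5$.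

## A triangular basis in which to divide

Lemmas 1 and 2 put the spanning trees of $Q_n$ in bijection with the classes of $\mathbb Z_0^V/L\mathbb Z^V$. We want to describe these classes by independent digits, one in $[0,2|S|)$ for each $S$ with $|S|\ge2$. The values $c(v)$ are not such digits: already on the square the triples $(c(1),c(2),c(12))$ include $(1,0,0)$ and $(0,1,0)$ but not $(1,1,0)$, so they do not fill a box.

We want a normal form for a vector modulo $L\mathbb Z^V$ with digits bounded by $2|S|$. Since $2|S|$ is an eigenvalue, the sensible attempt is to expand in eigenvectors. Put $\psi_S(R)=(-1)^{|S\cap R|}$. Passing from $R$ to a neighbor changes the sign of $\psi_S$ exactly when the direction lies in $S$, so $L\psi_S=2|S|\psi_S$. If the $\psi_S$ were a $\mathbb Z$-basis of $\mathbb Z^V$, we could reduce each coordinate modulo $2|S|$ and be nearly done. They are not. We have $\sum_S\psi_S(R)=2^n$ for $R=\emptyset$ and $0$ for $R\neq\emptyset$, so the indicator of the vertex $\emptyset$ is $2^{-n}\sum_S\psi_S$, with non-integral coordinates. For $n=1$ this reads $(1,0)=\frac12(1,1)+\frac12(1,-1)$. The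 attempt breaks at integrality.

The way past this is to give up diagonal form and ask only for a triangular one, in a basis that is genuinely integral. The numbers $2|S|$ stay on the diagonal, and division with remainder can be carried out from the largest sets downward, with the quotients carried to smaller sets.

**Lemma 3.** Let $e_S\in\mathbb Z^V$ be the indicator function of $\{R\subseteq[n]:R\supseteq S\}$. The $e_S$, $S\subseteq[n]$, form a $\mathbb Z$-basis of $\mathbb Z^V$. The coordinates of $c$ in it are
$$b(S)=\sum_{S'\subseteq S}(-1)^{|S\setminus S'|}c(S').$$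
The degree of $e_S$ is $2^{n-|S|}$, and, writing $S-i=S\setminus\{i\}$,
$$Le_S=2|S|\,e_S-\sum_{i\in S}e_{S-i}. \tag{2}$$

**Step 1: basis and coordinates.** The equation $c=\sum_Sb(S)e_S$ means $c(R)=\sum_{S\subseteq R}b(S)$ for all $R$. By Möbius inversion on subsets this is equivalent to the displayed formula for $b$: each direction follows from the fact that $\sum_{S'\subseteq S\subseteq R}(-1)^{|S\setminus S'|}$ is $1$ for $S'=R$ and $0$ for $S'\subsetneq R$. So each $c\in\mathbb Z^V$ has exactly one integral expansion. There are $2^{n-|S|}$ sets $R\supseteq S$, which is the degree.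

**Step 2: formula (2).** Evaluate both sides at $R$. If $R\supseteq S$, exactly the $|S|$ neighbors $R-i$ with $i\in S$ fail to contain $S$, so the left side is $|S|$; the right side is $2|S|-|S|$. If $S\setminus R=\{i\}$, the only neighbor of $R$ containing $S$ is $R\cup\{i\}$, so the left side is $-1$; on the right only $e_{S-i}$ is nonzero at $R$, which gives $-1$. If $|S\setminus R|\ge2$, neither $R$ nor any neighbor contains $S$, and $R$ contains no $S-i$, so both sides are $0$. $\square$

For $n=1$ the basis is $e_\emptyset=(1,1)$, $e_1=(0,1)$, and $Le_1=(-1,1)=2e_1-e_\emptyset$. Since $Le_\emptyset=0$, the lattice $L\mathbb Z^V$ is spanned by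
$$\gamma_S=2|S|e_S-\sum_{i\in S}e_{S-i},\qquad S\ne\emptyset .$$

This yields the next two steps of $\Phi$. We write $S+i=S\cup\{i\}$.

**Step (B): Möbius transform.** Send $c$ to $b$, as in Lemma 3.

**Step (C): division with remainder and carries.** For $k=n,n-1,\dots,1$ and all $S$ with $|S|=k$, divide:
$$b(S)+\sum_{i\notin S}q(S+i)=2|S|\,q(S)+\beta(S),\qquad \beta(S)\in[0,2|S|). \tag{3}$$
Put $\beta(\emptyset)=b(\emptyset)+\sum_iq(\{i\})$.

**Lemma 4.** Each $c\in\mathbb Z^V$ is equivalent to exactly one vector $\sum_S\beta(S)e_S$ with $\beta(S)\in[0,2|S|)$ for $S\ne\emptyset$ and $\beta(\emptyset)\in\mathbb Z$. It is the one computed by step (C).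

**Step 1: existence.** We read (3) as a statement about coefficients. In $\sum_Sb(S)e_S-\sum_{S\ne\emptyset}q(S)\gamma_S$ the coefficient of $e_S$ with $S\neq\emptyset$ is $b(S)-2|S|q(S)+\sum_{i\notin S}q(S+i)$, since $e_S$ occurs with coefficient $-1$ in $\gamma_{S+i}$ for each $i\notin S$. By (3) this is $\beta(S)$. The coefficient of $e_\emptyset$ is $b(\emptyset)+\sum_iq(\{i\})=\beta(\emptyset)$. So $c\sim\sum_S\beta(S)e_S$.

**Step 2: uniqueness.** Let $\delta$ be the difference of two normal forms of equivalent vectors, so that $\sum_S\delta(S)e_S=\sum_{S\ne\emptyset}q(S)\gamma_S$ for some integers $q(S)$, with $|\delta(S)|<2|S|$ for $S\ne\emptyset$. If some $q(S)\ne0$, take such an $S$ of maximal size. On the right the coefficient of $e_S$ is $2|S|q(S)$, because no larger set contributes; its absolute value is at least $2|S|$, a contradiction. So $q=0$, and then $\delta=0$. $\square$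

For $T_0$ the Möbius transform is
$$b(\emptyset)=-5,\quad b(1)=b(2)=6,\quad b(3)=5,\quad b(12)=-5,\quad b(13)=b(23)=-6,\quad b(123)=6 .$$
The divisions, from the top down, are $6=6\cdot1+0$ at $123$; then $-5+1=4(-1)+0$ at $12$, and $-6+1=4(-2)+3$ at $13$ and at $23$; then $6-1-2=2\cdot1+1$ at $1$ and at $2$, and $5-2-2=2\cdot0+1$ at $3$. So
$$\beta(123)=0,\quad\beta(12)=0,\quad\beta(13)=\beta(23)=3,\quad\beta(1)=\beta(2)=\beta(3)=1,\quad\beta(\emptyset)=-5+1+1+0=-3 .$$

## Degree zero, and the powers of two hidden in it

We now have too many digits. The sets $S=\{i\}$ carry digits in $[0,2)$ which do not occur in $\mathcal G_n$. On the other hand the digits are not free, since our configurations have degree $0$: by Lemma 3 the normal form satisfies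
$$\sum_{S\subseteq[n]}2^{n-|S|}\beta(S)=0. \tag{4}$$
Because $\beta(\emptyset)$ can be any integer, (4) says that a combination of the other digits is divisible by $2^n$. For $n=2$ it reads $4\beta(\emptyset)+2\bigl(\beta(1)+\beta(2)\bigr)+\beta(12)=0$: among the $2\cdot2\cdot4=16$ digit triples the admissible ones are $\beta(12)=0$ with $\beta(1)=\beta(2)$, and $\beta(12)=2$ with $\beta(1)\ne\beta(2)$. Simply dropping the singleton digits fails: that would leave $\beta(12)\in\{0,2\}$, and each value would come from two trees.

Let $\mathcal B_n$ be the set of families $(\beta(S))_{S\subseteq[n]}$ with $\beta(S)\in[0,2|S|)$ for $S\ne\emptyset$, $\beta(\emptyset)\in\mathbb Z$, and (4). The key is to split the one divisibility by $2^n$ into $n$ successive parity conditions, one for each size $k=n,\dots,1$. Each is used to determine the last bit of one chosen digit of that size, the digit at $[k]=\{1,\dots,k\}$. That bit carries no information and can be overwritten by the surplus bit $\beta(\{k\})$. For $k=1$ the determined bit is $\beta(\{1\})$ itself, which is simply dropped.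

**Step (D): packing.** Put $g(S)=\beta(S)$ if $|S|\ge2$ and $S$ is not of the form $[k]$. For $2\le k\le n$ put
$$g([k])=2\lfloor\beta([k])/2\rfloor+\beta(\{k\}).$$
This lies in $[0,2k)$, since $\lfloor\beta([k])/2\rfloor\in[0,k)$ and $\beta(\{k\})\in\{0,1\}$.

**Step (D′): unpacking.** Given $g\in\mathcal G_n$, put $\beta(S)=g(S)$ for $|S|\ge2$, $S\ne[k]$; put $\beta(\{k\})=g([k])\bmod2$ and $\lfloor\beta([k])/2\rfloor=\lfloor g([k])/2\rfloor$ for $k\ge2$; and put $\lfloor\beta([1])/2\rfloor=0$. Start from $D_{n+1}=0$. For $k=n,n-1,\dots,1$ choose the parity of $\beta([k])$ so that $D_{k+1}+\sum_{|S|=k}\beta(S)$ is even, and set $D_k=\frac12\bigl(D_{k+1}+\sum_{|S|=k}\beta(S)\bigr)$. Finally put $\beta(\emptyset)=-D_1$.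

**Lemma 5.** Step (D) is a bijection $\mathcal B_n\to\mathcal G_n$ with inverse (D′).

**Step 1: one divisibility becomes $n$ parities.** Let $\Sigma_k=\sum_{|S|=k}\beta(S)$. Condition (4) is $2^n\beta(\emptyset)=-\sum_{j=1}^n2^{n-j}\Sigma_j$. So digits $(\beta(S))_{S\ne\emptyset}$ extend to an element of $\mathcal B_n$, necessarily uniquely, if and only if $2^n$ divides $\sum_{j=1}^n2^{n-j}\Sigma_j$. For $1\le k\le n$ define
$$D_k=2^{-(n-k+1)}\sum_{j\ge k}2^{n-j}\Sigma_j,\qquad D_{n+1}=0 .$$
The divisibility holds if and only if all $D_k$ are integers. Indeed $D_1\in\mathbb Z$ is the divisibility itself; conversely, if it holds, then reducing modulo $2^{n-k+1}$ kills the terms with $j<k$, for which $n-j\ge n-k+1$, and shows that $D_k\in\mathbb Z$. From the definition,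
$$D_k=\tfrac12\bigl(D_{k+1}+\Sigma_k\bigr). \tag{5}$$
So the condition is that $D_{k+1}+\Sigma_k$ is even, successively for $k=n,\dots,1$, and then $\beta(\emptyset)=-D_1$.

**Step 2: each $g$ has exactly one preimage.** Prescribing $g\in\mathcal G_n$ under step (D) is the same as prescribing, independently and arbitrarily, the values $\beta(S)$ for $|S|\ge2$, $S\ne[k]$; the values $\lfloor\beta([k])/2\rfloor\in[0,k)$ for $2\le k\le n$; and the bits $\beta(\{k\})$ for $2\le k\le n$. What remains of $(\beta(S))_{S\ne\emptyset}$ is the parity of $\beta([k])$ for $k=n,\dots,1$; for $k=1$ the digit $\beta(\{1\})\in\{0,1\}$ is its own parity. Run through $k=n,\dots,1$. When level $k$ is reached, $D_{k+1}$ and all summands of $\Sigma_k$ other than $\beta([k])$ are known, and $\beta([k])$ is known up to its parity. Exactly one choice of parity makes $D_{k+1}+\Sigma_k$ even, and either choice keeps $\beta([k])$ in $[0,2k)$. By Step 1 the resulting digits extend uniquely to an element of $\mathcal B_n$, and no other choice of parities does. This is procedure (D′). $\square$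

For $T_0$, step (D) gives $g(13)=g(23)=3$, $g(12)=2\cdot0+\beta(2)=1$ and $g(123)=2\cdot0+\beta(3)=1$. Unpacking starts from $\beta(13)=\beta(23)=3$, $\beta(2)=\beta(3)=1$, with $\beta(12)$ and $\beta(123)$ in $\{0,1\}$. At $k=3$, $0+\beta(123)$ is even, so $\beta(123)=0$ and $D_3=0$. At $k=2$, $0+3+3+\beta(12)$ is even, so $\beta(12)=0$ and $D_2=3$. At $k=1$, $3+1+1+\beta(1)$ is even, so $\beta(1)=1$, $D_1=3$ and $\beta(\emptyset)=-3$. These are the digits we started from.

## Assembling the bijection for $Q_n$

**Proof of Theorem 1.** By Lemma 2, step (A) is a bijection from the spanning trees of $Q_n$ to the reduced configurations, with burning as its inverse. By Lemma 1, each class of $\mathbb Z_0^V/L\mathbb Z^V$ contains exactly one reduced configuration, so reduced configurations correspond bijectively to classes. By Lemma 4, equivalent vectors have the same normal form and inequivalent ones have different normal forms. Equivalence preserves degree, and by Lemma 3 the degree of $\sum_S\beta(S)e_S$ is $\sum_S2^{n-|S|}\beta(S)$. So steps (B) and (C) identify the classes of degree $0$ with the families $\beta$ satisfying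 (4), that is, with $\mathcal B_n$; the inverse sends $\beta$ to the class of $\sum_S\beta(S)e_S$. By Lemma 5, step (D) is a bijection $\mathcal B_n\to\mathcal G_n$. The composite is $\Phi$. Hence $\tau(Q_n)=|\mathcal G_n|=\prod_{k=2}^n(2k)^{\binom nk}$. $\blacksquare$

The inverse $\Psi$ is as explicit as $\Phi$. Given $g$, unpack by (D′). Form $c_0(R)=\sum_{S\subseteq R}\beta(S)$. Replace $c_0$ by its equivalent reduced configuration $c$, by the procedure in Step 3 of Lemma 1 (add a multiple of $Ly$, then fire unburnt sets). Burn $c$: each $v\ne\emptyset$ gets a burning time $\ell(v)$, and its parent is the neighbor of rank $c(v)-\#\{u\sim v:\ell(u)<\ell(v)-1\}$ among its neighbors of burning time $\ell(v)-1$, where $u\sim v$ means that $u$ and $v$ are adjacent. Nothing in the proof used eigenvalues, determinants or a previous count.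

Let us run $\Phi$ on the whole of $Q_2$, with vectors in the order $(\emptyset,1,2,12)$. For $c=0$ all digits are $0$ and $g(12)=0$. For $c=(-1,0,0,1)$ we get $b=(-1,1,1,0)$, so $q(12)=0$, $\beta(12)=0$, $\beta(1)=\beta(2)=1$ and $g(12)=0+\beta(2)=1$. For $c=(-1,1,0,0)$ we get $b=(-1,2,1,-2)$; since $-2=4(-1)+2$, we have $q(12)=-1$ and $\beta(12)=2$, then $2-1=1$ gives $\beta(1)=1$, $1-1=0$ gives $\beta(2)=0$, and $g(12)=2+0=2$. For $c=(-1,0,1,0)$ the roles of $1$ and $2$ are exchanged: $\beta(12)=2$, $\beta(1)=0$, $\beta(2)=1$ and $g(12)=2+1=3$. Each value in $[0,4)$ occurs once.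

Burning also recovers $T_0$ from its configuration. At time $1$ only $3$ burns: the vertices $1$ and $2$ have one burnt neighbor and one chip. At time $2$ the vertices $13$ and $23$ burn. At time $3$ the vertices $1$, $2$ and $123$ burn, each with two burnt neighbors and one chip. At time $4$ the vertex $12$ burns, with three burnt neighbors and two chips. These are the depths of $T_0$.

## Products of complete graphs with multiplicities

Let $a_1,\dots,a_n\ge2$ and $m_1,\dots,m_n\ge1$ be integers. Let $mK_a$ be the complete graph $K_a$ with every edge replaced by $m$ parallel edges, and let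
$$H_k=m_1K_{a_1}\,\square\cdots\square\, m_kK_{a_k}$$
be the Cartesian product: its vertex set is $V_k=\prod_{i\le k}\{0,\dots,a_i-1\}$, whose elements we call words, and two words that differ in position $i$ only are joined by $m_i$ parallel edges, of direction $i$. $H_0$ is a single point. For $a_i=2$, $m_i=1$ this is $Q_k$.

For a word $w\in V_k$ let $\operatorname{supp}w=\{i:w_i\ne0\}$ and $\lambda(w)=\sum_{i\in\operatorname{supp}w}m_ia_i$. Let $\mathbf e_i$ be the word with $1$ in position $i$ and $0$ elsewhere. Put $d(\mathbf e_i)=m_i$, put $d(w)=\lambda(w)$ for $w\ne0$, $w\notin\{\mathbf e_1,\dots,\mathbf e_k\}$, and let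
$$\mathcal D_k=\prod_{w\in V_k\setminus\{0\}}[0,d(w)).$$
For example, for $K_2\square K_3$ the bounds $d$ at $10,01,02,11,12$ are $1,1,3,5,5$, and $|\mathcal D_2|=75$.

**Theorem 2.** There is an explicit bijection (burning, then the recursive division with remainder below) from the spanning trees of $H_n$ onto $\mathcal D_n$. Hence
$$\tau(H_n)=\prod_{i}m_i\prod_{w\ne0,\ w\notin\{\mathbf e_i\}}\lambda(w). \tag{6}$$
Moreover, if $t_i(T)$ is the number of edges in direction $i$ of a spanning tree $T$ of the simple graph $K_{a_1}\square\cdots\square K_{a_n}$, then, as polynomials,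
$$\sum_T\prod_ix_i^{t_i(T)}=\prod_{i=1}^nx_i(a_ix_i)^{a_i-2}\prod_{|S|\ge2}\Bigl(\sum_{i\in S}a_ix_i\Bigr)^{\prod_{i\in S}(a_i-1)}. \tag{7}$$

For $a_i=2$, $m_i=1$ the digits at $\mathbf e_i$ are forced to be $0$, and the others are digits in $[0,2|S|)$ for $|S|\ge2$. For $a_i=2$ formula (7) reads $\sum_T\prod_ix_i^{t_i(T)}=x_1\cdots x_n\prod_{|S|\ge2}2\sum_{i\in S}x_i$. For $n=1$, $m_1=1$, formula (6) is Cayley's formula $\tau(K_a)=a^{a-2}$.

Lemmas 1 and 2 were proved for multigraphs. Take the word $0$ as root and fix orders on the edges at each vertex. Then spanning trees of $H_n$ correspond bijectively to the classes of $\mathbb Z_0^{V_n}/L_n\mathbb Z^{V_n}$, where $L_k$ is the Laplacian of $H_k$. We need a normal form with digits in $\mathcal D_n$. Step (D) does not carry over as it stands. It rested on the splitting of $[0,2k)$ into $[0,k)$ and a free bit, and for $K_2\square K_3$ the digit at $11$ lies in $[0,5)$, where even and odd values are not equally many. So we avoid imposing degree $0$ at the end. Instead we expand in vectors that have degree $0$ from the start, and peel off one coordinate at a time.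

**Step 1: the Laplacian in tensor form.** The aim is to separate the last coordinate. Write $\mathbb Z^{V_k}=\mathbb Z^{V_{k-1}}\otimes\mathbb Z^{a_k}$, where $f_0,\dots,f_{a_k-1}$ is the standard basis of $\mathbb Z^{a_k}$; so $u\otimes f_j$ is the vector $u$ placed on the layer of words ending in $j$. At the word $w'j$ the edges of direction $k$ contribute
$$m_k\sum_{j'}\bigl(x(w'j)-x(w'j')\bigr)=m_k\Bigl(a_kx(w'j)-\sum_{j'}x(w'j')\Bigr),$$
and the other edges stay in the layer. With $J$ the all-ones matrix,
$$L_k=L_{k-1}\otimes I+I\otimes m_k(a_kI-J). \tag{8}$$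
With $\mathbf 1=\sum_jf_j$, the second factor acts by
$$(a_kI-J)\mathbf 1=0,\qquad(a_kI-J)f_j=a_kf_j-\mathbf 1,\qquad(a_kI-J)(f_j-f_0)=a_k(f_j-f_0),$$
$$(a_kI-J)f_0=a_kf_0-\mathbf 1=-\sum_{j\ge1}(f_j-f_0).$$

**Step 2: the triangular basis.** We generalize the $e_S$. Let $e_w=\bigotimes_i\varphi(w_i)$ with $\varphi(0)=\mathbf 1$ and $\varphi(j)=f_j$ for $j\ge1$. In each factor $\{\mathbf 1,f_1,\dots,f_{a_i-1}\}$ is a $\mathbb Z$-basis, as $f_0=\mathbf 1-\sum_{j\ge1}f_j$; hence the $e_w$ form a $\mathbb Z$-basis of $\mathbb Z^{V_k}$. The vector $e_0$ is the all-ones vector. By (8), applied repeatedly, $L_k$ acts on $e_w$ as the sum over $i$ of the operators $m_i(a_iI-J)$ in factor $i$. Such an operator gives $0$ if $w_i=0$, and if $w_i\neq0$ it replaces $f_{w_i}$ by $m_ia_if_{w_i}-m_i\mathbf 1$. Writing $w[i\to0]$ for $w$ with its $i$-th letter changed to $0$, we get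
$$L_ke_w=\lambda(w)e_w-\sum_{i\in\operatorname{supp}w}m_i\,e_{w[i\to0]}. \tag{9}$$

**Step 3: vectors of degree zero.** For $w\in V_k\setminus\{0\}$ define $\varepsilon_w\in\mathbb Z_0^{V_k}$ recursively by
$$\varepsilon_{w'j}=e_{w'}\otimes(f_j-f_0)\quad(j\ge1),\qquad\varepsilon_{w'0}=\varepsilon_{w'}\otimes f_0\quad(w'\ne0).$$
In the first case the degree is $0$ because $f_j-f_0$ has degree $0$, in the second by recursion. On the square, with words $10,01,11$ for the vertices $1,2,12$ and vectors in the order $(\emptyset,1,2,12)$, we have $\varepsilon_{10}=(-1,1,0,0)$, $\varepsilon_{01}=(-1,-1,1,1)$ and $\varepsilon_{11}=(0,-1,0,1)$.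

**Claim.** Every $c\in\mathbb Z_0^{V_k}$ is equivalent modulo $L_k\mathbb Z^{V_k}$ to exactly one vector $c_\delta=\sum_{w\ne0}\delta(w)\varepsilon_w$ with $\delta\in\mathcal D_k$.

We prove this by induction on $k$. For $k=0$ the only configuration is $0$ and $\mathcal D_0$ has one element. Let $k\ge1$.

**Step 4: forgetting the last coordinate.** This reduces $H_k$ to $H_{k-1}$ plus a kernel that we can handle. Let $\pi:\mathbb Z^{V_k}\to\mathbb Z^{V_{k-1}}$, $\pi(u\otimes f_j)=u$, be the sum over layers. It preserves degree. Each column of $a_kI-J$ sums to $0$, so $\pi$ kills the image of $I\otimes m_k(a_kI-J)$, and $\pi L_k=L_{k-1}\pi$. The kernel of $\pi$ is $\mathbb Z^{V_{k-1}}\otimes\{\text{degree }0\}$, with basis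
$$\eta_{w',j}=e_{w'}\otimes(f_j-f_0)=\varepsilon_{w'j},\qquad w'\in V_{k-1},\ 1\le j<a_k.$$
By (8), (9) for $k-1$, and $\lambda(w'j)=\lambda(w')+m_ka_k$ for $j\geq 1$,
$$L_k\eta_{w',j}=\lambda(w'j)\,\eta_{w',j}-\sum_{i\in\operatorname{supp}w'}m_i\,\eta_{w'[i\to0],j}. \tag{10}$$
For $w'=0$ this says $L_k\eta_{0,j}=m_ka_k\eta_{0,j}$. There is one more relation inside the kernel. Since $L_{k-1}e_0=0$,
$$\rho:=-L_k(e_0\otimes f_0)=-e_0\otimes m_k(a_kf_0-\mathbf 1)=m_k\sum_{j\ge1}\eta_{0,j}. \tag{11}$$
This relation is what allows the digit at $\mathbf e_k$ to be reduced modulo $m_k$ and not only modulo $m_ka_k$.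

**Step 5: existence.** The vector $\pi(c)$ has degree $0$, so by induction $\pi(c)=\sum_{w'\ne0}\delta(w'0)\varepsilon_{w'}+L_{k-1}y$ for some $y\in\mathbb Z^{V_{k-1}}$ and digits $\delta(w'0)\in[0,d(w'))$. Note that $d(w'0)=d(w')$, since appending the letter $0$ changes neither $\lambda$ nor being some $\mathbf e_i$. As $\pi(\varepsilon_{w'0})=\varepsilon_{w'}$ and $\pi L_k(y\otimes f_0)=L_{k-1}y$, the vector
$$c-\sum_{w'\ne0}\delta(w'0)\varepsilon_{w'0}-L_k(y\otimes f_0)$$
lies in $\ker\pi$. Expand it in the $\eta_{w',j}$ and reduce the coefficients in this order.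

1. For $w'\ne0$, in order of decreasing $|\operatorname{supp}w'|$, and all $j\ge1$, subtract multiples of $L_k\eta_{w',j}$ to bring the coefficient of $\eta_{w',j}$ into $[0,\lambda(w'j))$. By (10) this changes, besides that coefficient, only coefficients with smaller support.
2. Subtract a multiple of $\rho$ to bring the coefficient of $\eta_{0,1}$ into $[0,m_k)$. By (11) this changes only coefficients of $\eta_{0,j}$.
3. For $j\ge2$, subtract multiples of $L_k\eta_{0,j}=m_ka_k\eta_{0,j}$ to bring the coefficient of $\eta_{0,j}$ into $[0,m_ka_k)$. This changes nothing else.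

Later operations do not disturb coefficients already fixed. Call the final coefficient of $\eta_{w',j}$ $\delta(w'j)$. For $w'\ne0$ the word $w'j$ has at least two letters in its support, so $d(w'j)=\lambda(w'j)$; moreover $d(01)=d(\mathbf e_k)=m_k$ and $d(0j)=m_ka_k$ for $j\ge2$, where $0j$ is the word of $k-1$ zeros followed by $j$. So $\delta\in\mathcal D_k$ and $c\sim c_\delta$.

**Step 6: uniqueness.** Let $\delta,\delta'\in\mathcal D_k$ and $c_\delta-c_{\delta'}=L_kx$. We recover the digits in the same order. Apply $\pi$, which kills $\varepsilon_{w'j}$ for $j\ge1$: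
$$\sum_{w'\ne0}(\delta-\delta')(w'0)\,\varepsilon_{w'}=L_{k-1}\pi(x).$$
By induction $\delta$ and $\delta'$ agree on words ending in $0$. So $L_{k-1}\pi(x)=0$, and since $H_{k-1}$ is connected, $\pi(x)=p\,e_0$ with $p\in\mathbb Z$. Hence $x-p\,e_0\otimes f_0\in\ker\pi$; write it as $\sum q(w',j)\eta_{w',j}$. Applying $L_k$ and using (11),
$$\sum_{w',\,j\ge1}(\delta-\delta')(w'j)\,\eta_{w',j}=\sum_{w',\,j\ge1}q(w',j)L_k\eta_{w',j}-p\rho.$$
Suppose $q(w',j)\ne0$ for some $w'\ne0$, and choose such a pair with $|\operatorname{supp}w'|$ maximal. By (10) and (11) the coefficient of $\eta_{w',j}$ on the right is $\lambda(w'j)q(w',j)$, of absolute value at least $\lambda(w'j)$. On the left its absolute value is less than $\lambda(w'j)$, a contradiction. So $q(w',j)=0$ for all $w'\ne0$, and therefore $(\delta-\delta')(w'j)=0$ for $w'\ne0$. The coefficient of $\eta_{0,j}$ is now $m_k(a_kq(0,j)-p)$. For $j=1$ its absolute value is less than $d(\mathbf e_k)=m_k$, so it is $0$ and $p=a_kq(0,1)$. For $j\ge2$ it therefore equals $m_ka_k\bigl(q(0,j)-q(0,1)\bigr)$, with absolute value less than $m_ka_k$, so it is $0$. Hence $\delta=\delta'$,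 which proves the Claim.

**Step 7: the bijection and formula (6).** By Lemmas 1 and 2 and the Claim, $T\mapsto c_T\mapsto\delta$ is a bijection from the spanning trees of $H_n$ onto $\mathcal D_n$. Its inverse sends $\delta$ to $c_\delta$, then to the equivalent reduced configuration, then to a tree by burning. Counting $\mathcal D_n$ gives (6).

Two small runs show how this works. For $K_3$ (so $n=1$, $a_1=3$, $m_1=1$) the digits at the words $1,2$ lie in $[0,1)$ and $[0,3)$, with $\varepsilon_j=f_j-f_0$ and $\rho=\varepsilon_1+\varepsilon_2$. The star at $0$ has $c=0$, with digits $(0,0)$. The path $0,1,2$ has $c=\varepsilon_2$, since the vertex $2$ has depth $2$ and the early neighbor $0$; its digits are $(0,1)$. The path $0,2,1$ has $c=\varepsilon_1$; subtracting $\rho$ leaves $-\varepsilon_2$, and adding $3\varepsilon_2$ gives the digits $(0,2)$. The second run shows that on $Q_2$ this bijection is not $\Phi$. The tree missing $\{2,12\}$ has $c=(-1,0,0,1)$, and $2\varepsilon_{11}-c=(1,-2,0,1)=-L1_{\{1\}}$. So its only nonzero digit is $\delta(11)=2$, while $\Phi$ gave $g(12)=1$.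

## Multiplicities as variables: the direction polynomial

It remains to prove (7). The number of parallel edges in direction $i$ can play the role of a variable $x_i$.

**Step 8: both sides at integer points.** Forgetting which parallel edge is used sends spanning trees of $H_n$ to spanning trees of the simple graph $K_{a_1}\square\cdots\square K_{a_n}$, and a tree $T$ there has exactly $\prod_im_i^{t_i(T)}$ preimages. So at $x=(m_1,\dots,m_n)$ the left side of (7) is $\tau(H_n)$. On the right side of (6), group the words by their support $S\ne\emptyset$; there are $\prod_{i\in S}(a_i-1)$ words of support $S$. For $S=\{i\}$ one of them is $\mathbf e_i$, which contributes $m_i$, and the other $a_i-2$ contribute $m_ia_i$ each. For $|S|\ge2$ each word contributes $\sum_{i\in S}m_ia_i$. So the right side of (6) is the right side of (7) at $x=(m_1,\dots,m_n)$. The two sides of (7) agree at every point with positive integer coordinates.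

**Step 9: from points to polynomials.** A polynomial in $n$ variables that vanishes at all points with positive integer coordinates is $0$. For $n=1$ it has infinitely many roots. For $n>1$ write it as a polynomial in $x_n$; for fixed positive integers $x_1,\dots,x_{n-1}$ all its coefficients vanish, and these are polynomials in $n-1$ variables, hence $0$ by induction. Applied to the difference of the two sides, this gives (7) and finishes the proof of Theorem 2. $\blacksquare$

On the square, (7) can be checked against the opening example. Omitting one of the two edges of direction $1$ leaves $x_1x_2^2$, omitting one of the two edges of direction $2$ leaves $x_1^2x_2$, and the total $2x_1x_2^2+2x_1^2x_2$ is $x_1x_2\cdot2(x_1+x_2)$. Note how (7) was obtained: from a family of bijections, one for each vector of multiplicities. Nothing here asserts that the single bijection $\Phi$ carries the numbers of tree edges in each direction to a statistic on $\mathcal G_n$.
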